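
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Semiprimitivity of algebras with a regular language of normal words}


\begin{abstract}
Let $A$ be a finitely generated algebra over a field $K$. Suppose that, for some admissible well order on words, the set of normal words of $A$ is a regular language and the associated monomial algebra is semiprime. We prove that the Jacobson radical of $A$ is zero. No homogeneity of the defining relations is assumed, which answers a question posed in \cite{source}. More generally, if $A\neq K$, then $A\otimes_K D$ is semiprimitive for every nonzero $K$-algebra $D$ without zero divisors. The proof perturbs a unit $g\in 1+J(A)$ repeatedly and follows the leading word of $g^{-1}$. Each perturbation leaves a condition on that word, and regularity bounds the number of conditions that can hold at once. Examples show that neither hypothesis can be dropped.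
\end{abstract}

\section{The question and the answer}

\subsection{Normal words and the associated monomial algebra}

All algebras are associative with unit, $K$ is an arbitrary field, and ideals of algebras are two-sided. Let $W$ be the free monoid on $x_1,\dots,x_n$. Its elements are called words, $1$ is the empty word, and $K[W]$ is the free algebra. Let $A$ be generated by $a_1,\dots,a_n$, and let $\pi\colon K[W]\to A$ be the homomorphism with $\pi(x_i)=a_i$.

An \emph{admissible order} is a well order $\prec$ on $W$ for which $1$ is the least word and
\[
v\prec u \quad\Longrightarrow\quad vw\prec uw \ \text{ and }\ wv\prec wu \qquad (u,v,w\in W).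
\]
A standard example is deg-lex: compare lengths first, and words of equal length lexicographically. Fix an admissible order. Let $I\subseteq W$ be the set of leading words of the nonzero elements of $\ker\pi$, and put $N=N(A)=W\setminus I$. The words in $N$ are called \emph{normal}. Since $I$ is an ideal of the monoid $W$, every factor of a normal word is normal. The images of the normal words form a $K$-basis of $A$ (Lemma~\ref{lem:basis}).

For any ideal $I$ of the monoid $W$, its span $K[I]$ is an ideal of $K[W]$, and $K[W]/K[I]$ is called a \emph{monomial algebra}. For the set $I$ of leading words just defined, it is the \emph{associated monomial algebra} of $A$, and it also has basis $N$. In it the product of two normal words $u,v$ is $uv$ if $uv\in N$, and $0$ otherwise. It records only the top term of each product in $A$, and so it is much simpler than $A$. Which properties of $A$ can be read off from it?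

Recall that an algebra is \emph{semiprime} if it has no nonzero ideal of square zero. For a monomial algebra this is a property of words: for every $w\in N$ there is $z\in W$ with $wzw\in N$ (Lemma~\ref{lem:semiprime}). Semiprimeness passes from the monomial algebra to $A$ at once. If $s\in A$ is nonzero with leading word $w$ and $wzw\in N$, then $s\,\pi(z)\,s$ has leading word $wzw$ and so is not zero (Lemma~\ref{lem:product}).

\emph{Semiprimitivity}, that is, $J(A)=0$ for the Jacobson radical $J(A)$, is a more delicate matter. The radical is about inverses: all elements of $1+J(A)$ are units. If all words are normal, leading words multiply, so $gq=1$ forces $g$ to be a scalar. A nonzero $s\in J(A)$ would then be a scalar, since $1-s$ is a unit, and a nonzero scalar is never in $J(A)$. Hence $J(A)=0$ in this case. When $I\neq\emptyset$, leading words may cancel, as in $(1-x)(1+x)=1$ for $x^2=0$, and in general there is no direct relation between the leading words of a unit and of its inverse. In fact a monomial algebra can be prime and still have a nonzero radical (Proposition~\ref{prop:regular}). Some finiteness condition is needed.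

The condition considered here is that $N(A)$ be a \emph{regular language}, that is, the set of words accepted by a finite automaton. The known result behind the question in \cite{source} is the following. Suppose that $\ker\pi$ is generated by elements homogeneous for a grading of $K[W]$ by nonnegative integers in which each $x_i$ is homogeneous of positive degree. If, for some admissible order, $N(A)$ is regular and $K[W]/K[I]$ is semiprime, then $A$ is semiprimitive. Problem~1 of \cite{source} asks whether the homogeneity hypothesis can be omitted. It can.

\begin{theorem}\label{thm:main}
Let $K$ be any field and $A$ any finitely generated $K$-algebra. Suppose that, for some admissible order, $N(A)$ is a regular language and $K[W]/K[I]$ is semiprime. Then $J(A)=0$.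
\end{theorem}

The proof gives more. Let $A\neq0$, let $D$ be a nonzero $K$-algebra without zero divisors, not necessarily commutative, and put $A_D=A\otimes_K D$. Identify $D$ with $1\otimes D$ and write $\bar w=\pi(w)\otimes 1$ for $w\in W$. Then $D$ commutes with every $\bar w$, and each element of $A_D$ has a unique expression $\sum_{w\in N} d_w\bar w$ with $d_w\in D$, almost all zero. For $0\ne f=\sum d_w\bar w$ let the \emph{leading word} $\mathrm{lm}(f)\in N$ be the $\prec$-largest word $w$ with $d_w\neq 0$.

\begin{theorem}\label{thm:strong}
Let $A$ be a finitely generated $K$-algebra with $A\neq 0$ and $A\neq K$, and fix an admissible order for which $N(A)$ is regular. Let $D$ be a nonzero $K$-algebra without zero divisors, and let $J_0$ be a nonzero ideal of $A_D$ contained in $J(A_D)$. Then there is $0\neq s\in J_0$ such that $v=\mathrm{lm}(s)$ satisfies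
\[
v\neq 1\qquad\text{and}\qquad vWv\subseteq I .
\]
In particular $v$ generates a nonzero ideal of square zero in $K[W]/K[I]$.

Consequently, if in addition $K[W]/K[I]$ is semiprime, then $A\otimes_K D$ is semiprimitive for every such $D$. For instance, $A\otimes_K F$ is semiprimitive for every field extension $F/K$, and so is $A[t]$.
\end{theorem}

The second paragraph follows from the first: if $J(A_D)\neq0$, apply the first paragraph to $J_0=J(A_D)$; but a semiprime monomial algebra has no word $v\in N$ with $vWv\subseteq I$. Theorem~\ref{thm:main} is the case $D=K$; for $A=0$ and $A=K$ it is trivial. The assumption $A\neq K$ in Theorem~\ref{thm:strong} cannot be dropped: for $A=K$ and $D=K[[t]]$ we get $A_D=K[[t]]$, whose radical is $tK[[t]]$.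

The idea of the proof is this. Suppose that $J_0\neq0$ and that no $v$ as in Theorem~\ref{thm:strong} exists. Start with an element $g\in1+J_0$ and perturb it again and again by elements of $J_0$, watching the leading word $w$ of $g^{-1}$. Each perturbation comes with a normal word $x$ such that $wx\in N$ before the perturbation and $wx\notin N$ after it. The condition $wx\notin N$ persists for some time, and since $N$ is regular, only boundedly many such conditions can be in force together. A suitable choice of the perturbations turns this into a contradiction.

Section~\ref{sec:prelim} collects the facts about leading words that we use. Section~\ref{sec:example} carries out the argument by hand for two generators and two quadratic relations, where two perturbations suffice. Section~\ref{sec:proof} proves Theorem~\ref{thm:strong}, and Section~\ref{sec:sharp} shows that both hypotheses of Theorem~\ref{thm:main} are needed.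

\section{Leading words}\label{sec:prelim}

We use the following standard facts about the Jacobson radical of a ring $B$. It is a two-sided ideal; every element of $1+J(B)$ is a unit; $J(B)$ contains no unit if $B\neq0$; it contains every nil ideal; and $eJ(B)e=J(eBe)$ for every idempotent $e$.

From admissibility we get, for words $v,v',w,w',z$:
\begin{equation}\label{eq:order}
z\neq 1\ \Rightarrow\ v\prec vz,\ v\prec zv;\qquad
v\preceq v',\ w\preceq w',\ (v,w)\neq(v',w')\ \Rightarrow\ vw\prec v'w' .
\end{equation}
The first statement is $1\prec z$ multiplied by $v$. For the second, pass from $vw$ to $v'w$ and then to $v'w'$; at least one of the two steps is strict.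

\begin{lemma}\label{lem:basis}
The elements $\pi(w)$, $w\in N$, form a $K$-basis of $A$. For every $v\in W$, the element $\pi(v)$ is a $K$-combination of elements $\pi(w)$ with $w\in N$ and $w\preceq v$. If $v\in I$, only words $w\prec v$ are needed.
\end{lemma}

\begin{proof}
We show the second and third statements by induction along the well order. If $v\in N$ there is nothing to prove. If $v\in I$, take $f\in\ker\pi$ with leading word $v$ and leading coefficient $1$. Then $\pi(v)=\pi(v-f)$, and $v-f$ involves only words $\prec v$, to which the induction hypothesis applies. So the $\pi(w)$ with $w\in N$ span $A$. They are independent, because a nontrivial relation would be a nonzero element of $\ker\pi$ whose leading word is in $N$.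
\end{proof}

Hence $A_D$ is free over $D$ on the elements $\bar w$, $w\in N$, as claimed above. The next lemma is the only way in which the multiplication of $A_D$ enters the proof.

\begin{lemma}\label{lem:product}
Let $f,g\in A_D$ be nonzero with $\mathrm{lm}(f)\,\mathrm{lm}(g)\in N$. Then $fg\neq0$ and $\mathrm{lm}(fg)=\mathrm{lm}(f)\,\mathrm{lm}(g)$.
\end{lemma}

\begin{proof}
Write $f=\sum d_u\bar u$ and $g=\sum e_v\bar v$. Then $fg=\sum d_ue_v\,\overline{uv}$. By \eqref{eq:order}, each product $uv$ other than that of the two leading words is $\prec\mathrm{lm}(f)\mathrm{lm}(g)$, and by Lemma~\ref{lem:basis} it reduces to normal words with the same property. The word $\mathrm{lm}(f)\mathrm{lm}(g)$ is itself normal, and its coefficient is the product of two nonzero elements of $D$, hence nonzero.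
\end{proof}

\begin{lemma}\label{lem:semiprime}
If $w\in N$ and $wWw\subseteq I$, then $w$ generates a nonzero ideal of square zero in $K[W]/K[I]$. The algebra $K[W]/K[I]$ is semiprime if and only if for every $w\in N$ there is $z\in W$ with $wzw\in N$.
\end{lemma}

\begin{proof}
The ideal generated by $w$ is spanned by the images of the words $awb$. A product of two of them, $awb\cdot cwd$, contains the factor $w(bc)w\in I$, so it is zero. The ideal is nonzero because $w\in N$. This proves the first statement and one direction of the second. For the converse, the monomial algebra has the same set $N$ of normal words, so Lemma~\ref{lem:product} (with $D=K$) applies to it. If $f\neq0$ has leading word $w$ and $wzw\in N$, then $fzf\ne0$, so the ideal generated by $f$ does not have square zero.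
\end{proof}

Finally, we recall how regularity is used. Call words $v,v'$ \emph{equivalent}, $v\sim v'$, if
\[
avb\in N \iff av'b\in N\qquad\text{for all }a,b\in W .
\]
If $N$ is regular, there are only finitely many equivalence classes. Indeed, let a finite deterministic automaton accept $N$. Each word induces a map of its finite set of states into itself, there are finitely many such maps, and words inducing the same map are equivalent.

\section{A worked case: alternating words}\label{sec:example}

Fix $\alpha,\beta,\gamma,\delta\in K$, and let
\[
E=K\langle x,y\rangle/(x^2-\alpha x-\beta,\ y^2-\gamma y-\delta)
\]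
with the deg-lex order. (For $\alpha=\gamma=0$ and $\beta=\delta=1$ this is the group algebra of the infinite dihedral group.) The only overlaps of the leading words $xx$ and $yy$ are $xxx$ and $yyy$. They resolve, since $x$ commutes with $\alpha x+\beta$ and $y$ with $\gamma y+\delta$. By Bergman's diamond lemma \cite{bergman}, $N=N(E)$ is the set of \emph{alternating} words, those without factors $xx$ and $yy$. This language is regular. The monomial algebra is semiprime by Lemma~\ref{lem:semiprime}: for $w=1$ take $z=1$, and if $w\neq1$ is alternating, then $ww$ is alternating when the first and last letters of $w$ differ, and otherwise $wzw$ is, where $z$ is the letter different from these.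

We show by hand that $J=J(E)$ is zero. Suppose not. Let $L$ be the set of leading words of nonzero elements of $J$; then $1\notin L$, since $J$ contains no nonzero scalar. If $u\in L$ and $aub$ is alternating, then $aub\in L$, by Lemma~\ref{lem:product}. So we may lengthen words of $L$ alternately to the left and to the right. Hence for any letters $p,q$ the set $L$ contains arbitrarily long words that begin with $p$ and end with $q$. Choose
\begin{itemize}
\item \emph{short words} $v_{yx},v_{yy}\in L$, beginning with $y$ and ending with $x$ and $y$, respectively;
\item \emph{long words} $v_{xx},v_{xy}\in L$, beginning with $x$, ending with $x$ and $y$, respectively, and longer than both short words.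
\end{itemize}
For each of these four words fix an element of $J$ with that leading word.

\emph{Start.} Take $0\neq s_0\in J$, let $g_0=1-s_0$ and $q_0=g_0^{-1}$, and let $w_0=\mathrm{lm}(q_0)$. If $w_0=1$, then $q_0$, hence $g_0$ and $s_0$, would be scalars, which is impossible. So $w_0\neq1$.

\emph{First perturbation.} Let $u_1$ be the long word for which $u_1w_0$ is alternating: its last letter must differ from the first letter of $w_0$. Let $s_1\in J$ be the fixed element with leading word $u_1$, and put $g_1=g_0-s_1$, $q_1=g_1^{-1}$, $w_1=\mathrm{lm}(q_1)$. We have no formula for $w_1$. But
\[
g_1q_0=1-s_1q_0,\qquad\text{hence}\qquad q_1(1-s_1q_0)=q_0 ,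
\]
and $1-s_1q_0$ has leading word $u_1w_0$ by Lemma~\ref{lem:product}. If $w_1u_1w_0$ were alternating, the same lemma would give $w_1u_1w_0=w_0$, which is absurd because $u_1\neq1$. So $w_1\neq 1$, and $w_1$ ends with the first letter of $u_1$: \emph{$w_1$ ends with $x$.}

\emph{Second perturbation.} Let $u_2$ be the short word for which $u_2w_1$ is alternating, let $s_2\in J$ be the fixed element with leading word $u_2$, and put $g_2=g_1-s_2$, $q_2=g_2^{-1}$, $w_2=\mathrm{lm}(q_2)$. The same computation with $g_2=g_1-s_2$ shows that \emph{$w_2$ ends with $y$}, the first letter of $u_2$. But also
\[
g_2=g_0-(s_1+s_2),\qquad \mathrm{lm}(s_1+s_2)=u_1,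
\]
because $u_2$ is shorter than $u_1$. The computation with this decomposition gives $q_2\bigl(1-(s_1+s_2)q_0\bigr)=q_0$, and shows that \emph{$w_2$ ends with $x$}. This is a contradiction, so $J(E)=0$.

\medskip
The general proof has the same three ingredients.
\begin{itemize}
\item Perturbing by $s_k$ leaves a condition on the leading word of the inverse. The condition is remembered at later steps as long as the later words $u_l$ are smaller than $u_k$.
\item A new perturbation is chosen so that the \emph{previous} inverse does not satisfy the new condition. So the conditions in force are pairwise different, and there are only finitely many possible conditions.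
\item Which word $u$ is suitable for $w$ depends only on the equivalence class of $w$. So a finite stock of words $u$ can be prepared in advance, although we have no control over $w$.
\end{itemize}

\section{Proof of Theorem \ref{thm:strong}}\label{sec:proof}

Let $A$, $D$ and $J_0$ be as in the theorem, and write $B=A_D$. A reader interested only in Theorem~\ref{thm:main} may take $D=K$ and $J_0=J(A)$. Put
\[
L=\{\mathrm{lm}(s):\ 0\neq s\in J_0\}\setminus\{1\}.
\]

\begin{lemma}\label{lem:L}
The set $L$ is nonempty. If $u\in L$ and $aub\in N$ with $a,b\in W$, then $aub\in L$.
\end{lemma}

\begin{proof}
Let $0\neq s\in J_0$. If $\mathrm{lm}(s)\neq1$, then $\mathrm{lm}(s)\in L$. If $\mathrm{lm}(s)=1$, then $s\in D\setminus\{0\}$. Since $A\neq0$ and $A\neq K$, there is a normal word $y\neq1$, and $\bar ys\in J_0$ has leading word $y$. So $L\neq\emptyset$. If $u=\mathrm{lm}(s)\in L$ and $aub\in N$, then Lemma~\ref{lem:product}, applied twice, shows that $\bar as\bar b\in J_0$ has leading word $aub$, and $aub\neq1$.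
\end{proof}

We must find $v\in L$ with $vWv\subseteq I$; the rest of the first paragraph of the theorem is then Lemma~\ref{lem:semiprime}. Suppose there is none. That is, suppose that
\begin{equation}\label{eq:return}
\text{for every }w\in L\text{ there is }z\in W\text{ with }wzw\in N .
\end{equation}
In the situation of Theorem~\ref{thm:main} this is what semiprimeness provides. We derive a contradiction. Let $M$ be the number of equivalence classes of words. It is finite because $N$ is regular.

\subsection{The stock}

Call a word $u$ \emph{suitable} for $w$ if $wuw\in N$.

\begin{lemma}\label{lem:stock}
There is a finite set $U\subseteq L$ such that for every $w\in L$ at least $M+1$ words $u\in U$ are suitable for $w$.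
\end{lemma}

\begin{proof}
Let $\kappa$ be an equivalence class meeting $L$, and fix $w\in\kappa\cap L$. We construct words $u^{(0)}\prec u^{(1)}\prec\cdots$ with $wu^{(i)}w\in N$ for all $i$, and with $u^{(i)}\in L$ for $i\ge1$. By \eqref{eq:return} there is $u^{(0)}$ with $wu^{(0)}w\in N$. Given $u^{(i)}$, the word $v=wu^{(i)}w$ is normal and contains $w$, so $v\in L$ by Lemma~\ref{lem:L}. By \eqref{eq:return} there is $z$ with $vzv\in N$. Put $u^{(i+1)}=u^{(i)}\,wzw\,u^{(i)}$. Then
\[
wu^{(i+1)}w=(wu^{(i)}w)\,z\,(wu^{(i)}w)=vzv\in N .
\]
In particular $u^{(i+1)}$ is normal. It contains $w\in L$, so $u^{(i+1)}\in L$ by Lemma~\ref{lem:L}. Since $w\neq1$, we have $u^{(i)}\prec u^{(i+1)}$ by \eqref{eq:order}.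

If $w'\in\kappa$, then from $wu^{(i)}w\in N$ we get $w'u^{(i)}w\in N$ and then $w'u^{(i)}w'\in N$, replacing one occurrence of $w$ by the equivalent word $w'$ at a time. So the $M+1$ distinct words $u^{(1)},\dots,u^{(M+1)}$ are suitable for all $w'\in\kappa$. Take for $U$ the union of these sets over the finitely many classes that meet $L$.
\end{proof}

For each $u\in U$ fix an element $s(u)\in J_0$ with $\mathrm{lm}(s(u))=u$.

\subsection{The perturbations and what they leave behind}

If $g\in 1+J_0$, then $g$ is a unit, because $J_0\subseteq J(B)$, and $g^{-1}=1+g^{-1}(1-g)\in1+J_0$. Hence
\begin{equation}\label{eq:inverse}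
g\in1+J_0\quad\Longrightarrow\quad \mathrm{lm}(g^{-1})\in L\cup\{1\},
\end{equation}
since if $\mathrm{lm}(g^{-1})\neq1$, then $g^{-1}-1\in J_0$ has the same leading word as $g^{-1}$.

We construct elements $g_j\in1+J_0$ for $j=0,1,2,\dots$, and always write
\[
q_j=g_j^{-1},\qquad w_j=\mathrm{lm}(q_j).
\]

\emph{Start.} By Lemma~\ref{lem:L} we can choose $0\neq s_0\in J_0$ with $\mathrm{lm}(s_0)\neq1$. Put $g_0=1-s_0$, so that $\mathrm{lm}(g_0)=\mathrm{lm}(s_0)$. If $w_0=1$, Lemma~\ref{lem:product} would give $1=\mathrm{lm}(q_0g_0)=\mathrm{lm}(g_0)\neq1$. So $w_0\ne1$, and $w_0\in L$ by \eqref{eq:inverse}.

\emph{Step $j\to j+1$.} Suppose $w_j\in L$. Choose $u_{j+1}\in U$ with $w_ju_{j+1}w_j\in N$, which is possible by Lemma~\ref{lem:stock}. Put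
\[
s_{j+1}=s(u_{j+1}),\qquad g_{j+1}=g_j-s_{j+1},\qquad x_{j+1}=u_{j+1}w_j .
\]
Then
\begin{equation}\label{eq:new}
x_{j+1}\in N,\qquad w_jx_{j+1}\in N .
\end{equation}
The choice of $u_{j+1}$ among the suitable words of $U$ is made in Section~\ref{sec:stack}. Everything until then holds for any choice.

We now ask which steps are still remembered at a later time. Suppose that the construction has been carried out through $g_j$. An index $k$ with $1\le k\le j$ is called \emph{active at time $j$} if
\[
u_l\prec u_k\quad\text{for all $l$ with }k<l\le j .
\]
So $j$ itself is active at time $j$ if $j\ge1$, and an index $k$ that is active at time $j$ was active at every time $l$ with $k\le l\le j$.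

\begin{lemma}\label{lem:memory}
If $k$ is active at time $j$, then $w_jx_k\notin N$.
\end{lemma}

\begin{proof}
Put $s=s_k+s_{k+1}+\dots+s_j$. Since $k$ is active, the leading word $u_k$ of $s_k$ exceeds those of the other summands. So $s\neq0$ and $\mathrm{lm}(s)=u_k$. As $u_kw_{k-1}=x_k\in N$, Lemma~\ref{lem:product} gives $\mathrm{lm}(sq_{k-1})=x_k$; and since $x_k\ne1$, also $\mathrm{lm}(1-sq_{k-1})=x_k$. Now $g_j=g_{k-1}-s$, so $g_jq_{k-1}=1-sq_{k-1}$ and
\[
q_j\,(1-sq_{k-1})=q_jg_jq_{k-1}=q_{k-1}.
\]
If $w_jx_k$ were normal, Lemma~\ref{lem:product} would give $w_{k-1}=w_jx_k=w_ju_kw_{k-1}$. But $w_ju_kw_{k-1}\succ w_{k-1}$ by \eqref{eq:order}, because $u_k\neq1$.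
\end{proof}

\emph{The construction never stops.} The index $j+1$ is active at time $j+1$, so $w_{j+1}x_{j+1}\notin N$ by Lemma~\ref{lem:memory}, while $x_{j+1}\in N$. Hence $w_{j+1}\neq1$, and $w_{j+1}\in L$ by \eqref{eq:inverse}. So the next step can be taken.

\begin{lemma}\label{lem:count}
At any time at most $M$ indices are active.
\end{lemma}

\begin{proof}
Let $k<l$ be active at time $j$. Then $k$ is active at time $l-1$, so $w_{l-1}x_k\notin N$ by Lemma~\ref{lem:memory}. But $w_{l-1}x_l\in N$ by \eqref{eq:new}. Hence $x_k\not\sim x_l$. So the words $x_k$ with $k$ active lie in different equivalence classes.
\end{proof}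

\subsection{Choosing the words}\label{sec:stack}

For many orders we would be done now. Suppose that every word has only finitely many predecessors, as for deg-lex. The sequences in the proof of Lemma~\ref{lem:stock} then contain words larger than any given word. So, as in Section~\ref{sec:example}, the stock can be built in $M+1$ layers, each containing a suitable word for every class that meets $L$ and each consisting of words smaller than all words of the preceding layer (start with the last layer). Using the layers one after the other gives $u_1\succ u_2\succ\dots\succ u_{M+1}$. All $M+1$ indices are then active at time $M+1$, against Lemma~\ref{lem:count}.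

For a general admissible order the combinatorics of normal words does not provide such layers. Take for instance the normal words of $K\langle a,b\rangle/(ab,ba)$, that is, the powers of $a$ and of $b$, and compare words first by the number of letters $a$ and then by deg-lex. The nonempty words suitable for $w=b$ are powers of $b$, those suitable for $w=a$ are powers of $a$, and every power of $b$ is smaller than $a$. If a set $L$ contained both $a$ and $b$, every layer would have to contain nonempty powers of both letters, so no layer could lie below another one. So after a word from the stock we must expect to use a larger one, and then earlier indices stop being active.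

The active indices $k_1<k_2<\dots<k_r$ at a given time always satisfy $u_{k_1}\succ u_{k_2}\succ\dots\succ u_{k_r}$. A step deletes from the end of this list of words all words $\preceq u_{j+1}$, and then appends $u_{j+1}$. For example, with numbers in place of words, $9,5,2$ becomes $9,5,4$ after a step with $4$. To make progress it is enough never to append a word that is on the list just before the step.

\medskip
\noindent\textbf{Rule.} \emph{Choose $u_{j+1}\in U$ with $w_ju_{j+1}w_j\in N$ and $u_{j+1}\neq u_k$ for every $k$ active at time $j$.}

\medskip
This can always be done: at least $M+1$ words $u\in U$ satisfy $w_juw_j\in N$ (Lemma~\ref{lem:stock}), and at most $M$ of them are excluded (Lemma~\ref{lem:count}).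

\begin{proof}[End of the proof of Theorem~\ref{thm:strong}]
Run the construction forever, following the Rule. All $u_j$ lie in the finite set $U$, so some word equals $u_j$ for infinitely many $j$. Let $u^*$ be the largest such word. Every larger word of $U$ is used only finitely often, so there is $t\ge1$ with $u_j\preceq u^*$ for all $j\ge t$. Let $k<l$ with $k\ge t$ be two consecutive indices with $u_k=u_l=u^*$. Then $u_i\prec u^*=u_k$ for $k<i\le l-1$, so $k$ is active at time $l-1$. By the Rule, $u_l\neq u_k$, a contradiction. Hence \eqref{eq:return} fails, and there is $v\in L$ with $vWv\subseteq I$.
\end{proof}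

\begin{remark}
Regularity was used only through the number $M$: in Lemma~\ref{lem:stock}, to serve all words of $L$ from a finite stock, and in Lemma~\ref{lem:count}. Semiprimeness enters only through \eqref{eq:return}. That $D$ has no zero divisors is used only in Lemma~\ref{lem:product}.
\end{remark}

\section{Neither hypothesis can be dropped}\label{sec:sharp}

\subsection{Regularity}

Recall that an algebra $A\neq0$ is \emph{prime} if $fAg\neq0$ for all nonzero $f,g\in A$. In the following example the letter $y$ is separated by blocks of $x$ that must become long in every long product, so that $y$ generates a nil ideal.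

\begin{proposition}\label{prop:regular}
Over every field there is a finitely generated monomial algebra, in particular an algebra with homogeneous relations that is its own associated monomial algebra, which is prime and has nonzero Jacobson radical.
\end{proposition}

\begin{proof}
Define words in $x,y$ by $w_1=y$ and $w_{m+1}=w_mx^mw_m$. Let $N$ be the set of all factors of the words $w_m$, let $I$ be its complement, and let $A=K\langle x,y\rangle/K[I]$. Then $N(A)=N$ for every admissible order; we take deg-lex.

\emph{$A$ is prime.} Let $f,g\in A$ be nonzero with leading words $u,v$. Since $w_m$ is a factor of $w_{m+1}$, both $u$ and $v$ are factors of one word $w_m$, say $w_m=aub=cvd$. Then $w_{m+1}=aub\,x^m\,cvd$, so with $z=bx^mc$ we have $uzv\in N$. Lemma~\ref{lem:product} gives $fzg\neq0$.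

\emph{Gaps.} The word $w_m$ begins and ends with $y$ and has $2^{m-1}$ letters $y$. In $w_m$, the $i$-th block between consecutive letters $y$ is $x^{1+\nu_2(i)}$, where $1\le i\le2^{m-1}-1$ and $\nu_2$ is the $2$-adic valuation. This holds by induction on $m$. The middle block of $w_{m+1}$ has index $2^{m-1}$ and length $m=1+\nu_2(2^{m-1})$. For $1\le i<2^{m-1}$ the block with index $2^{m-1}+i$ equals the $i$-th one, and $\nu_2(2^{m-1}+i)=\nu_2(i)$. Consequently, if a word of $N$ has more than $2^p$ letters $y$, it contains at least $2^p$ consecutive such blocks. One of their indices is divisible by $2^p$, so one block has length at least $p+1$.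

\emph{$J(A)\neq0$.} Let $f$ be in the ideal generated by $y$, and let $d\ge1$ bound the lengths of the normal words occurring in $f$. All these words contain $y$. A product of $m$ of them has at least $m$ letters $y$. Each block of letters $x$ between consecutive letters $y$ in it lies inside one factor or reaches from the last $y$ of one factor to the first $y$ of the next, so its length is at most $2d-2$ in the second case and less than $d$ in the first; in both cases it is less than $2d$. If $m>2^{2d}$, a normal word with so many letters $y$ would have a block of length at least $2d+1$. So all these products are zero, and $f^m=0$. Thus the ideal generated by $y$ is nil, and it is nonzero. Hence $J(A)\neq0$.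
\end{proof}

By Theorem~\ref{thm:main} the language $N$ of this example is not regular.

\subsection{Semiprimeness}

For $A=K[x]/(x^2)$ the set $N(A)=\{1,x\}$ is regular and $J(A)\ne0$; the monomial algebra, which is $A$ itself, is not semiprime. One might still hope that regularity alone makes the radical nil. For countable fields it does not.

\begin{proposition}
Let $K$ be countable. There is a finitely generated $K$-algebra $A$ with $N(A)$ regular for some admissible order, whose radical contains a non-nilpotent element.
\end{proposition}

\begin{proof}
The idea is to realize a local domain $R$ of countable dimension as a corner $eAe$, by words $ax^ib$ that multiply like a basis of $R$.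

Let $R=K[t]_{(t)}$ be the localization of $K[t]$ at the prime ideal $(t)$. It is countable and infinite-dimensional, so it has a basis $r_0=1,r_1,r_2,\dots$. Write $r_ir_j=\sum_kc_{ij}^kr_k$. Let $A$ be generated by $a,b,x$ with relations
\[
aa=bb=bx=xa=0,\qquad ax^ib\,ax^jb=\sum_kc_{ij}^k\,ax^kb\quad(i,j\ge0).
\]
Order words by the number of letters $a$, then by deg-lex. This order is admissible; it is a well order because it first compares two nonnegative integers, the number of letters $a$ and the length, and only finitely many words share both. The left-hand sides are the leading words, since $ax^ibax^jb$ has two letters $a$ and $ax^kb$ only one.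

\emph{Normal words.} The two-letter factors of $ax^ibax^jb$ are among $ab,ax,xx,xb,ba$, so this word contains none of $aa,bb,bx,xa$. It contains no other leading word of the second kind either, because such a factor begins with $a$, ends with $b$ and contains two letters $a$, so it is the whole word. Thus no leading word contains another. We check the overlaps.
\begin{itemize}
\item Overlaps of two monomial relations resolve to $0$.
\item A word $ax^ibax^jb$ begins with $a$ and ends with $b$. So its overlaps with monomial relations arise by writing $a$ or $x$ in front of it, or $b$ or $x$ behind it. The monomial relation gives $0$. The other relation gives a combination of words $aax^kb$, $xax^kb$, $ax^kbb$ or $ax^kbx$, respectively, which also reduce to $0$.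
\item Two leading words of the second kind overlap properly only in a common part $ax^jb$. The overlap is $ax^ib\,ax^jb\,ax^lb$, and its two reductions lead to $\sum_{k,m}c_{ij}^kc_{kl}^m\,ax^mb$ and $\sum_{k,m}c_{jl}^kc_{ik}^m\,ax^mb$. They agree because $(r_ir_j)r_l=r_i(r_jr_l)$.
\end{itemize}
By Bergman's diamond lemma \cite{bergman}, $N(A)$ is the set of words with no factor $aa$, $bb$, $bx$, $xa$ and no factor of the form $ax^*b\,ax^*b$, where each $x^*$ stands for an arbitrary power of $x$. This language is regular.

\emph{A corner of $A$.} Let $e=ab$. Since $r_0r_0=r_0$, we have $e^2=e$. The space $eAe$ is spanned by the elements $ab\,w\,ab$ with $w\in N(A)$. Suppose $w\neq1$ and $abwab$ is not zero by the monomial relations. Then $w$ begins with $a$ (otherwise $bb$ or $bx$ occurs) and ends with $b$ (otherwise $aa$ or $xa$ occurs). In the normal word $w$, each $a$ is followed by a power of $x$ and then by $b$, and each $b$ that is not the last letter is followed by $a$. So $w=ax^{i_1}b\,ax^{i_2}b\cdots$, and normality leaves only $w=ax^ib$. For these, $ab\,ax^ib\,ab=ax^ib$, because $r_0r_ir_0=r_i$; and for $w=1$ we get $abab=e^2=e=ax^0b$. So $eAe$ is the span of the linearly independent elements $ax^ib$, and $ax^ib\mapsto r_i$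 defines an isomorphism $eAe\cong R$. Now
\[
eJ(A)e=J(eAe)\cong J(R)=tK[t]_{(t)},
\]
which is nonzero and, as $R$ is a domain, contains no nonzero nilpotent element. Since $eJ(A)e\subseteq J(A)$, the claim follows.
\end{proof}

This example also illustrates Theorem~\ref{thm:strong} with $D=K$ and $J_0=J(A)$. Take $0\neq s\in eJ(A)e$. Since $s$ is a combination of the words $ax^ib$, its leading word is $v=ax^kb$ for some $k$. For every word $z$ we have $vzv\in I$: if $vzv$ has no factor $aa$, $bb$, $bx$, $xa$, then, as above, it has the form $ax^kb\,ax^{i_1}b\cdots ax^kb$ with at least two factors $ax^*b$, and so it contains a factor of the form $ax^*b\,ax^*b$.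

\begin{thebibliography}{9}

\bibitem{bergman}
Bergman, Adv.\ Math.\ \textbf{29} (1978), 178--218 (the diamond lemma).

\bibitem{source}
\emph{On The Semiprimitivity Of Finitely Generated Algebras},
{\footnotesize\texttt{https://www.ams.org/journals/proc/2014-142-12/}}\\
{\footnotesize\texttt{S0002-9939-2014-12187-3/S0002-9939-2014-12187-3.pdf}}.

\end{thebibliography}

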